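# The singular set of nematic liquid crystal flow has zero one-dimensional parabolic measure

## 1. The guess, and a hedgehog that seems to refute it

A nematic liquid crystal in motion is described here by a velocity $u$, a pressure $P$ and a field of unit vectors $d$, the director. On an open set $\mathcal O\subset\mathbb R^3\times\mathbb R$ of space-time, with all physical constants equal to $1$, the simplified Ericksen–Leslie system is
$$\partial_tu+u\cdot\nabla u-\Delta u+\nabla P=-\nabla\cdot(\nabla d\odot\nabla d),\qquad \nabla\cdot u=0,\tag{1.1}$$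
$$\partial_td+u\cdot\nabla d=\Delta d+|\nabla d|^2d,\qquad |d|=1,\tag{1.2}$$
where $u:\mathcal O\to\mathbb R^3$, $d:\mathcal O\to S^2$ and $(\nabla d\odot\nabla d)_{ij}=\partial_id\cdot\partial_jd$. How large can the set of points be near which $u$ or $\nabla d$ is unbounded?

The guess one would make first is this: *for a solution with a local energy inequality, the singular set has one-dimensional parabolic measure zero*. In the survey "A Survey Of Results And Open Problems For The Hydrodynamic Flow Of Nematic Liquid Crystals" this is Conjecture 5.19. The guess turns out to be right. First we make it precise, and then we test it.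

**Definition 1.1 (suitable weak solution).** A suitable weak solution on $\mathcal O$ is a triple $(u,d,P)$ with, locally in $\mathcal O$, $u\in L^\infty_tL^2_x\cap L^2_tH^1_x$, $d\in L^\infty_tH^1_x\cap L^2_tH^2_x$ with $|d|=1$ a.e., and $P\in L^{3/2}$, which solves (1.1)–(1.2) in the sense of distributions and satisfies, for every $0\le\phi\in C_c^\infty(\mathcal O)$ and a.e. $t$,
$$\begin{aligned}\int(|u|^2+|\nabla d|^2)\phi(\cdot,t)\,dx&+2\int_{-\infty}^t\!\!\int\big(|\nabla u|^2+|\Delta d+|\nabla d|^2d|^2\big)\phi\\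
\le\int_{-\infty}^t\!\!\int\Big[&(|u|^2+|\nabla d|^2)\partial_t\phi+|u|^2\Delta\phi+(|u|^2+|\nabla d|^2+2P)\,u\cdot\nabla\phi\\&-2\big((\nabla\phi\cdot\nabla)d\big)\cdot\Delta d+2\big((u\cdot\nabla)d\big)\cdot\big((\nabla\phi\cdot\nabla)d\big)\Big].\end{aligned}\tag{1.3}$$

The example to keep in mind is a smooth solution, for which (1.3) is an equality. Write $\tau=\Delta d+|\nabla d|^2d$. Since $|d|=1$, we have $d\cdot\partial_id=0$ and $d\cdot\partial_td=0$, so $\Delta d\cdot\partial_id=\tau\cdot\partial_id$ and $\Delta d\cdot\partial_td=\tau\cdot\partial_td$. Also $\partial_j(\partial_id\cdot\partial_jd)=\tau\cdot\partial_id+\frac12\partial_i|\nabla d|^2$. Multiplying (1.1) by $2\phi u$ and integrating in $x$ gives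
$$\frac{d}{dt}\int|u|^2\phi+2\int|\nabla u|^2\phi=\int|u|^2(\phi_t+\Delta\phi)+(|u|^2+2P+|\nabla d|^2)u\cdot\nabla\phi-2\phi\,\tau\cdot(u\cdot\nabla d),$$
while, inserting $\partial_td=\tau-u\cdot\nabla d$,
$$\frac d{dt}\int|\nabla d|^2\phi=\int|\nabla d|^2\phi_t-2\phi\,\Delta d\cdot\partial_td-2(\nabla\phi\cdot\nabla d)\cdot\partial_td$$
$$=\int|\nabla d|^2\phi_t-2\phi|\tau|^2+2\phi\,\tau\cdot(u\cdot\nabla d)-2(\nabla\phi\cdot\nabla d)\cdot\Delta d+2(\nabla\phi\cdot\nabla d)\cdot(u\cdot\nabla d).$$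
(In the second to last term $\tau$ was replaced by $\Delta d$, as $d\cdot\partial_id=0$.) In the sum the terms $\phi\,\tau\cdot(u\cdot\nabla d)$ cancel, and integration in time gives (1.3) with equality. Note which quantity is dissipated: $|\tau|^2$, and not $|\nabla^2d|^2$. This will be the whole difficulty.

**Definition 1.2 (cylinders, measure, singular set).** For $r>0$ let $P_r(x,t)=B_r(x)\times(t-r^2,t]$, and
$$\mathcal P^k(X)=\liminf_{\delta\to0^+}\inf\Big\{\sum_{i=1}^\infty r_i^k:\ X\subset\bigcup_iP_{r_i}(x_i,t_i),\ r_i<\delta\Big\}.$$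
The singular set is
$$\mathcal S=\{(x,t)\in\mathcal O:\ \|(u,\nabla d)\|_{L^\infty(P_r(x,t))}=+\infty\ \text{for every }r>0\text{ with }P_r(x,t)\subset\mathcal O\}.$$
We also use the larger set $\mathcal S^*$ of points of $\mathcal O$ having no neighborhood on which $(u,\nabla d)$ is essentially bounded. It is relatively closed in $\mathcal O$.

The infimum increases as $\delta$ decreases, so the $\liminf$ is a limit. Two examples show what $\mathcal P^1$ measures. Let $X$ be a segment of length $L$ on the $x_1$-axis at time $0$. The $n+1$ cylinders of radius $L/n$ centered at equally spaced points cover it, with sum of radii $(n+1)L/n$. Conversely the projections of covering cylinders to the $x_1$-axis are intervals of length $2r_i$, so $\sum 2r_i\ge L$. Hence $L/2\le\mathcal P^1(X)\le L$. If instead $X=\{0\}\times[0,L]$ is a segment in time, then a cover with $r_i<\delta$ projects to time intervals of length $r_i^2$, so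
$$\sum r_i\ge\delta^{-1}\sum r_i^2\ge L/\delta,\qquad\text{and}\quad\mathcal P^1(X)=\infty.$$
So $\mathcal P^1(\mathcal S)=0$ excludes every segment in space at a fixed time, and every segment in time. As for $\mathcal S$ and $\mathcal S^*$: the cylinder $P_r(x,t)$ looks only into the past. The function of time equal to $0$ for $t\le0$ and to $t^{-1/2}$ for $t>0$ is bounded on every $(-r^2,0]$ but on no neighborhood of $0$; this is the difference between the two definitions.

**Test 1: constant $d$.** The system becomes Navier–Stokes, and the guess is the classical Caffarelli–Kohn–Nirenberg theorem. It passes.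

**Test 2: the hedgehog.** Take $u=0$, $d=x/|x|$, $P=-|x|^{-2}$ on $\mathbb R^3\times\mathbb R$. Write $\omega=x/|x|$. Then $\partial_id\cdot\partial_jd=|x|^{-2}(\delta_{ij}-\omega_i\omega_j)$ and $|\nabla d|^2=2|x|^{-2}$. For $\xi\in C_c^\infty(\mathbb R^3)$,
$$\int x_ix_j|x|^{-4}\partial_j\xi\,dx=\int_{S^2}\omega_i\int_0^\infty\partial_r\xi(r\omega)\,dr\,d\omega=-\xi(0)\int_{S^2}\omega_i\,d\omega=0,$$
so $\nabla\cdot(\nabla d\odot\nabla d)=\nabla|x|^{-2}=-\nabla P$ in the sense of distributions, which is (1.1). Away from $0$, $\Delta d=-2|x|^{-2}d=-|\nabla d|^2d$, and this holds across $0$ because the flux $\int_{\partial B_\rho}|\nabla d|=O(\rho)$ vanishes as $\rho\to0$. So (1.2) holds. In (1.3) we have $\tau=0$ and $\partial_id\cdot\Delta d=0$ a.e., and both sides equal $\int|\nabla d|^2\phi(\cdot,t)$. Yet the singular set is $\{0\}\times\mathbb R$, whose $\mathcal P^1$-measure is infinite.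

Is the guess wrong? No: the hedgehog is not in the class. We have $|\nabla d|^4=4|x|^{-4}$, which is not integrable near $0$, and we shall see that $d\in L^2_tH^2_x$ forces $\nabla d\in L^4$. So $d\notin L^2_tH^2_x$, and also $|P|^{3/2}=|x|^{-3}$ is not integrable. The failure is as narrow as it can be in the weak scale: $\nabla d\in L^\infty_tL^{3,\infty}_x$ and $\nabla^2d,P\in L^\infty_tL^{3/2,\infty}_x$. If the hypotheses $d\in L^2_tH^2_x$ and $P\in L^{3/2}$ are both relaxed to these classes, the guess is false. The lesson is that a proof must use integrability that the energy inequality does not give.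

**Test 3: static solutions in the class.** Let $u=0$ and let $d$ be independent of time, with $|\nabla d|^4\in L^1_{loc}$. Then
$$\frac1r\int_{t-r^2}^{t}\int_{B_r(x)}|\nabla d|^4=r\int_{B_r(x)}|\nabla d|^4\to0\quad(r\to0)$$
at *every* point. If smallness of this scale-invariant quantity implies regularity, as it will, there are no singular points at all.

## 2. The theorem, and its reduction to a pointwise criterion

Put $Q_r(x,t)=P_r(x,t+r^2/8)=B_r(x)\times(t-\frac78r^2,t+\frac18r^2]$. Unlike $P_r(x,t)$, this cylinder contains a neighborhood of $(x,t)$.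

**Theorem 2.1.** There is an absolute constant $\varepsilon_*>0$ such that for every suitable weak solution $(u,d,P)$ on $\mathcal O$,
$$\mathcal S\subset\mathcal S^*\subset\Big\{z\in\mathcal O:\ \limsup_{r\to0}\frac1r\iint_{Q_r(z)}\big(|\nabla u|^2+|\nabla d|^4\big)\ge\varepsilon_*\Big\},\qquad\mathcal P^1(\mathcal S^*)=0.$$
In particular $\mathcal P^1(\mathcal S)=0$: Conjecture 5.19 is true.

Everything will come from the following criterion, which is proved in Section 8.

**Proposition 2.2.** There is an absolute $\varepsilon_*>0$ such that if $z\in\mathcal O$ and $\limsup_{r\to0}r^{-1}\iint_{Q_r(z)}(|\nabla u|^2+|\nabla d|^4)<\varepsilon_*$, then $u$ and $\nabla d$ are essentially bounded in a neighborhood of $z$.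

**Proof of Theorem 2.1 from Proposition 2.2.** If $(u,\nabla d)$ is bounded near $z$, it is bounded on $P_r(z)$ for small $r$; so $\mathcal S\subset\mathcal S^*$. The second inclusion is Proposition 2.2. It remains to show $\mathcal P^1(\mathcal S^*)=0$.

**Step 1: localize.** Let $f=|\nabla u|^2+|\nabla d|^4$. Since $d\cdot\Delta d=-|\nabla d|^2$ (differentiate $d\cdot\partial_id=0$), $|\nabla d|^4\le|\Delta d|^2$, so $f\in L^1_{loc}(\mathcal O)$. Write $\mathcal O$ as a countable union of open sets $U\subset\subset\mathcal O$. If each $\mathcal P^1(\mathcal S^*\cap U)=0$, then for every $\delta$ and $\eta>0$ the $n$-th piece has a cover with radii $<\delta$ and sum $<2^{-n}\eta$ (the infimum is monotone in $\delta$), and the union of the covers shows $\mathcal P^1(\mathcal S^*)=0$. So fix $U$; then $f\in L^1(U)$. We may assume $\mathcal S^*\cap U\neq\emptyset$.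

**Step 2: select disjoint cylinders.** The aim is to cover $\mathcal S^*\cap U$ by enlarged copies of disjoint cylinders, each of which carries mass of $f$ proportional to its radius. Let $\delta>0$ and let $V$ be open with $\mathcal S^*\cap U\subset V\subset U$. For each $z\in\mathcal S^*\cap U$ choose $r_z<\delta$ with $Q_{r_z}(z)\subset V$ and $\iint_{Q_{r_z}(z)}f>\frac{\varepsilon_*}2r_z$. For $n=0,1,2,\dots$ successively choose a maximal family of pairwise disjoint cylinders $Q_{r_z}(z)$ with $2^{-n-1}\delta\le r_z<2^{-n}\delta$ that are also disjoint from all cylinders chosen before. The chosen cylinders are disjoint with non-empty interior, so they form a countable family $Q_{r_i}(z_i)$, $z_i=(x_i,t_i)$.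

Let $z=(x,t)\in\mathcal S^*\cap U$. By maximality $Q_{r_z}(z)$ meets some $Q_{r_i}(z_i)$ chosen at its own or an earlier stage, so $r_z\le2r_i$. Then $|x-x_i|<r_z+r_i\le3r_i$. A common point has a time $p$ with $t-\frac78r_z^2<p\le t+\frac18r_z^2$ and $t_i-\frac78r_i^2<p\le t_i+\frac18r_i^2$. Hence
$$t<t_i+\tfrac18r_i^2+\tfrac78(2r_i)^2=t_i+\tfrac{29}8r_i^2,\qquad t>t_i-\tfrac78r_i^2-\tfrac18(2r_i)^2=t_i-\tfrac{11}8r_i^2 .$$
So $z\in P_{3r_i}(x_i,t_i+4r_i^2)$, whose time interval is $(t_i-5r_i^2,t_i+4r_i^2]$. These cylinders have radii $<3\delta$ and cover $\mathcal S^*\cap U$ (if they are finitely many, add cylinders of arbitrarily small total radius), and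
$$\sum_i3r_i\le\frac6{\varepsilon_*}\sum_i\iint_{Q_{r_i}(z_i)}f\le\frac6{\varepsilon_*}\iint_Vf.\tag{2.1}$$

**Step 3: make the right side small.** With $V=U$, the Lebesgue outer measure of $\mathcal S^*\cap U$ is at most $C\sum r_i^5\le C\delta^4\sum r_i$, which tends to $0$ with $\delta$ because $\sum r_i$ is bounded by (2.1). So $\mathcal S^*\cap U$ is Lebesgue null, and we may choose $V$ of arbitrarily small measure, hence with $\iint_Vf$ arbitrarily small. For fixed $V$, (2.1) holds for every $\delta$. Therefore $\mathcal P^1(\mathcal S^*\cap U)=0$. $\square$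

**Remark 2.3.** The set of times $t$ with $\mathcal S^*\cap(\mathbb R^3\times\{t\})\ne\emptyset$ has $\mathcal H^{1/2}$-measure $0$. Indeed a cover of $\mathcal S^*$ by $P_{r_i}(z_i)$ projects to intervals of length $r_i^2$, and $\sum(r_i^2)^{1/2}=\sum r_i$ can be made arbitrarily small.

## 3. The equations in terms of the tension field

From now on $C,c$ denote absolute constants that may change from line to line, and $P_r=P_r(0,0)$. The *tension field* is $\tau=\Delta d+|\nabla d|^2d$. For example, $\tau=0$ for the hedgehog away from $0$; and for $d=(\cos\alpha,\sin\alpha,0)$ with $\alpha$ smooth, $\Delta d=\Delta\alpha\,d^\perp-|\nabla\alpha|^2d$ with $d^\perp=(-\sin\alpha,\cos\alpha,0)$, so $\tau=\Delta\alpha\,d^\perp$.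

Since $|d|=1$ and $d\in L^2_tH^2_x$ locally, a.e. $d\cdot\partial_id=0$, $d\cdot\Delta d=-|\nabla d|^2$ and so $d\cdot\tau=0$. Therefore
$$|\nabla d|^4\le|\Delta d|^2\le3|\nabla^2d|^2,\qquad|\Delta d|^2=|\tau|^2+|\nabla d|^4,\qquad\partial_id\cdot\Delta d=\partial_id\cdot\tau.\tag{3.1}$$
In particular $\nabla d\in L^4_{loc}(\mathcal O)$. Put $\Pi=P+\frac12|\nabla d|^2\in L^{3/2}_{loc}$. As $\partial_j(\partial_id\cdot\partial_jd)=\tau\cdot\partial_id+\frac12\partial_i|\nabla d|^2$, the system reads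
$$\partial_tu+\operatorname{div}(u\otimes u)-\Delta u+\nabla\Pi=-\tau\cdot\nabla d,\qquad\partial_td+u\cdot\nabla d=\tau,\tag{3.2}$$
and, taking divergences in (3.2) and in (1.1),
$$-\Delta\Pi=\partial_i\partial_j(u_iu_j)+\partial_i(\tau\cdot\partial_id),\qquad-\Delta P=\partial_i\partial_j(u_iu_j+\partial_id\cdot\partial_jd).\tag{3.3}$$
Testing (3.3) with products $a(t)b(x)$, $b$ in a countable dense set of test functions, one sees that (3.3) holds in the sense of distributions in $x$ for a.e. fixed $t$.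

For a.e. $t$ we have $d(t)\in H^2_{loc}$, and two integrations by parts give
$$-2\int\partial_i\phi\,\partial_id\cdot\partial_{jj}d=2\int\partial_{ij}\phi\,\partial_id\cdot\partial_jd+\int\partial_i\phi\,\partial_i|\nabla d|^2=\int2\partial_{ij}\phi\,\partial_id\cdot\partial_jd-\Delta\phi|\nabla d|^2 .$$
So (1.3) becomes
$$\begin{aligned}\int(|u|^2+|\nabla d|^2)\phi(t)&+2\int_{-\infty}^t\!\!\int(|\nabla u|^2+|\tau|^2)\phi\le\int_{-\infty}^t\!\!\int\Big[(|u|^2+|\nabla d|^2)\phi_t+|u|^2\Delta\phi+2\partial_{ij}\phi\,\partial_id\cdot\partial_jd\\&-\Delta\phi|\nabla d|^2+(|u|^2+2\Pi)u\cdot\nabla\phi+2(u\cdot\nabla d)\cdot(\nabla\phi\cdot\nabla d)\Big].\end{aligned}\tag{3.4}$$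
If $z=(x_0,t_0)$ and $\overline{P_r(z)}\subset\mathcal O$, we may use (3.4) for a.e. $t\le t_0$ with cut-offs vanishing near the bottom and lateral boundary of $P_r(z)$: continue the cut-off smoothly beyond $t_0$ inside $\mathcal O$, since only times up to $t$ enter.

The system, the class and (3.4) are invariant under $(u,d,P)\mapsto(ru,d,r^2P)(x_0+rx,t_0+r^2t)$. We use two scale-invariant quantities, with $z=(x_0,t_0)$:
$$N(z,r)=\operatorname*{ess\,sup}_{t_0-r^2<t<t_0}\frac1r\int_{B_r(x_0)}(|u|^2+|\nabla d|^2)+\frac1r\iint_{P_r(z)}(|\nabla u|^2+|\tau|^2)+\Big(\frac1{r^2}\iint_{P_r(z)}|\Pi|^{3/2}\Big)^{4/3},$$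
$$K(z,r)=\frac1r\iint_{P_r(z)}|\nabla d|^4 .$$
Both are finite when $\overline{P_r(z)}\subset\mathcal O$. The exponent $\frac43$ makes every part of $N$ quadratic in $(u,\nabla d,\tau,\Pi)$: at $r=1$ the last term is $\|\Pi\|_{L^{3/2}(P_1)}^2$.

Three textbook facts are used repeatedly.

**(F1)** If $h$ is harmonic in $B_R$, $0<R'<R$ and $p\ge1$, then $\sup_{B_{R'}}(|h|+|\nabla h|)\le C_{R,R'}\|h\|_{L^p(B_R)}$, by the mean value property. So if $h\in L^{3/2}(B_R\times I)$ is harmonic in $x$, then $h,\nabla h\in L^{3/2}(I;L^\infty(B_{R'}))$ with the corresponding bound.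

**(F2)** If $h\in L^1(P_R)$ and $\partial_th=\Delta h$ in $B_R\times(-R^2,0)$, then $|h|+|\nabla h|\le C_{R,R'}\|h\|_{L^1(P_R)}$ in $B_{R'}\times(-R'^2,0)$. Indeed $h$ is smooth by hypoellipticity. Let the cut-off $\zeta$ vanish near the bottom and lateral boundary of $P_R$ and equal $1$ near $\overline{P_{R'}}$ (for times $\le0$). With the heat kernel $\Gamma$, for $t<0$,
$$h\zeta=\Gamma*\big(h(\zeta_t-\Delta\zeta)-2\nabla h\cdot\nabla\zeta\big)=\Gamma*\big(h(\zeta_t+\Delta\zeta)\big)-2\,\partial_i\Gamma*(h\,\partial_i\zeta).$$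
Only earlier times enter, and for points of $P_{R'}$ the sources lie at a parabolic distance bounded below. There $\Gamma$ and its derivatives are bounded.

**(F3)** If $b\in L^{3/2}(I;L^\infty(B_R))$ with $I=(t_1,0)$ bounded, then $W(t)=\int_{t_1}^te^{(t-s)\Delta}(1_{B_R}b)(s)\,ds$ satisfies $\partial_tW-\Delta W=b$ in $B_R\times I$ and $|W|\le\int_I\|b(s)\|_{L^\infty}ds\le|I|^{1/3}\|b\|_{L^{3/2}L^\infty}$, because $e^{t\Delta}$ is a contraction on $L^\infty$.

## 4. What a small energy does not see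

A sensible first plan is to linearize. Suppose $N(0,1)=\varepsilon^2$ is small and divide by $\varepsilon$:
$$v=u/\varepsilon,\qquad g=\nabla d/\varepsilon,\qquad\sigma=\tau/\varepsilon,\qquad\pi=\Pi/\varepsilon .$$
In the limit $\varepsilon\to0$ one expects $v$ to solve the Stokes system and $g$ the heat equation; these have bounded solutions, so $N(0,\theta)$ should be much smaller than $N(0,1)$ for small $\theta$. Iterate this at every point near $0$.

To run this one must show that the nonlinear terms vanish in the limit. In the energy inequality divided by $\varepsilon^2$ the troublesome term is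
$$\varepsilon\iint|v||g|^2 .\tag{4.1}$$
If $N$ contained $\iint|\nabla^2d|^2$, then $g$ would be bounded in $L^\infty_tL^2_x\cap L^2_tH^1_x\subset L^{10/3}$, as $v$ is, and (4.1) would be $O(\varepsilon)$. But $N$ contains only $\tau$, so $g$ is bounded in $L^\infty_tL^2_x$ and nothing better, while $v$ is not bounded in $L^\infty$. At (4.1) the plan stops. (For planar directors $d=(\cos\alpha,\sin\alpha,0)$ with smooth $\alpha$ it would not stop: there $|\nabla d|=|\nabla\alpha|$, $|\tau|=|\Delta\alpha|$, and $\Delta\alpha$ controls $\nabla^2\alpha$ locally in $L^2$. The obstruction is the curvature of the sphere.)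

Could $\tau$ and a small energy control $\nabla d$ in a better space after all? Not on a single time slice, as the following maps show.

**Example 4.1 (a small ring of concentrated bubbles).** *For every $\varepsilon>0$ there are $T<\infty$ and smooth maps $d:B_1\to S^2$ with $\int_{B_1}|\nabla d|^2\le\varepsilon$, $\int_{B_1}|\tau|^2\le T$, and $\int_{B_{1/2}}|\nabla d|^4$ as large as we please.*

Let $\varphi(y)=\frac{(2y,\,|y|^2-1)}{1+|y|^2}$, $y\in\mathbb R^2$, be inverse stereographic projection. With $s=|y|^2$ and $w=(1+s)^{-1}$ one has $\Delta w=4w'(s)+4s\,w''(s)=4(s-1)(1+s)^{-3}$. So $\Delta\varphi_3=-2\Delta w=-8(1+s)^{-2}\varphi_3$, and for $i=1,2$, $\Delta(2y_iw)=2y_i\Delta w+4\partial_iw=-16y_i(1+s)^{-3}=-8(1+s)^{-2}\varphi_i$. Thus $\Delta\varphi=-8(1+s)^{-2}\varphi$, and $|\varphi|=1$ gives $|\nabla\varphi|^2=-\varphi\cdot\Delta\varphi=8(1+s)^{-2}$. So $\Delta\varphi+|\nabla\varphi|^2\varphi=0$ and $\int_{\mathbb R^2}|\nabla\varphi|^2=8\pi$. Moreover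 $\varphi-e_3=\frac{(2y,-2)}{1+|y|^2}$ has length $2(1+|y|^2)^{-1/2}\le2/|y|$, and its first and second derivatives are $O(|y|^{-2})$ and $O(|y|^{-3})$ for $|y|\ge1$.

Let $0<\rho\le\frac18$, $0<\lambda\le\rho/16$, $\varphi_\lambda(y)=\varphi(y/\lambda)$, and let $\beta$ be a cut-off equal to $1$ for $|y|\le\rho/4$ and to $0$ for $|y|\ge\rho/2$. Let $\Phi=p/|p|$ with $p=e_3+\beta(\varphi_\lambda-e_3)$. On the annulus $\rho/4\le|y|\le\rho/2$, $|p-e_3|\le8\lambda/\rho\le\frac12$, $|\nabla\Phi|\le C\lambda\rho^{-2}$ and $|\nabla^2\Phi|\le C\lambda\rho^{-3}$. Define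
$$d(x)=\Phi\big(R-\rho,\,x_3\big),\qquad R=(x_1^2+x_2^2)^{1/2}.$$
This is smooth, and equals $e_3$ outside a torus contained in $B_{2\rho}\subset B_{1/2}$ on which $\rho/2\le R\le3\rho/2$. Since $dx=2\pi R\,dR\,dx_3$ after integrating over the angle, $\int|\nabla d|^2\le3\pi\rho\cdot8\pi+C\lambda^2\rho^{-4}\rho^3\le C\rho$. As $\Delta_xd=\Delta_y\Phi+R^{-1}\partial_1\Phi$, on $|y|<\rho/4$ we have $\tau=R^{-1}\partial_1\varphi_\lambda$, so this part contributes at most $4\rho^{-2}\cdot3\pi\rho\cdot8\pi=C\rho^{-1}$ to $\int|\tau|^2$; the annulus contributes at most $C\lambda^2\rho^{-6}\rho^3\le C\rho^{-1}$. But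
$$\int|\nabla d|^4\ge\pi\rho\int_{|y|<\lambda}\frac{64\,\lambda^{-4}}{(1+|y/\lambda|^2)^4}\,dy\ge4\pi^2\rho\,\lambda^{-2}.$$
Fix $\rho$ with $C\rho\le\varepsilon$, let $T$ be the bound for $\int|\tau|^2$, and let $\lambda\to0$. $\square$

Here $\int|\tau|^2$ was bounded but large. We shall show that on slices where the energy *and* $\|\tau(t)\|_{L^2}^2$ are small, $\nabla^2d$ is controlled. Since $\iint_{P_1}|\tau|^2\le\varepsilon^2$, the remaining bad times have total measure $O(\varepsilon^2)$. On the bad times the only further information is that $\iint|\nabla d|^4$ is finite, with no smallness. We therefore ask what the bad times cost in terms of $K$. As will be computed in Section 6, they contribute to (4.1) at most $C(\varepsilon^2K)^{3/10}$. So one step of decay goes through if the *product* $NK$ is small.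

Why not simply require $K$ itself to be small? Because smallness of $K$ does not propagate. In the setting of Proposition 2.2, $K$ is small at all scales at the *one* point $z$, but the iteration must be run at all points near $z$; there, $K$ is small at one scale, and no estimate brings it back after a step: all we know is
$$K(z,\theta r)\le\theta^{-1}K(z,r).\tag{4.2}$$
The product is better behaved. If one step gives $N(z,\theta r)\le\theta^{5/4}N(z,r)$, then $(NK)(z,\theta r)\le\theta^{1/4}(NK)(z,r)$, and the condition reproduces itself. Any decay exponent above $1$ would do for this; the linear limit gives almost $\frac43$.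

## 5. Time slices with small tension

**Lemma 5.1.** There are absolute $\varepsilon_1\in(0,1)$ and $C$ such that if $d\in H^2(B_1;S^2)$ and $X:=\int_{B_1}(|\nabla d|^2+|\tau|^2)\le\varepsilon_1$, then $\int_{B_{1/2}}(|\nabla^2d|^2+|\nabla d|^4)\le CX$.

Note that $\|d\|_{H^2}$ is assumed finite but does not enter the estimate.

**Step 1: small energy at all smaller scales.** The purpose is to bound $r^{-1}\int_{B_r(a)}|\nabla d|^2$ for every small ball. Let $T_{ij}=\partial_id\cdot\partial_jd-\frac12|\nabla d|^2\delta_{ij}\in W^{1,1}(B_1)$. Then $\partial_jT_{ij}=\partial_id\cdot\Delta d=\partial_id\cdot\tau$ and $T_{ii}=-\frac12|\nabla d|^2$. For $B_r(a)\Subset B_1$ and $y=x-a$ we have $\partial_j(T_{ij}y_i)=T_{ii}+y_i\partial_jT_{ij}$, so the divergence theorem gives for a.e. $r$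
$$-\tfrac12\int_{B_r(a)}|\nabla d|^2+\int_{B_r(a)}(y\cdot\nabla d)\cdot\tau=r\int_{\partial B_r(a)}\big(|\partial_\nu d|^2-\tfrac12|\nabla d|^2\big).$$
The function $\vartheta(r)=r^{-1}\int_{B_r(a)}|\nabla d|^2$ is locally absolutely continuous, and $\vartheta'=r^{-1}\int_{\partial B_r}|\nabla d|^2-r^{-2}\int_{B_r}|\nabla d|^2$. Inserting the identity,
$$\vartheta'(r)=2r^{-1}\int_{\partial B_r(a)}|\partial_\nu d|^2-2r^{-2}\int_{B_r(a)}(y\cdot\nabla d)\cdot\tau\ge-2r^{-1}\big(r\vartheta\big)^{1/2}\|\tau\|_{L^2(B_1)}.$$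
Hence $\frac d{dr}(\vartheta+\delta)^{1/2}\ge-r^{-1/2}\|\tau\|_{L^2(B_1)}$ for $\delta>0$. Integrating from $r$ to $R$ and letting $\delta\to0$, $\vartheta(r)^{1/2}\le\vartheta(R)^{1/2}+2R^{1/2}\|\tau\|_{L^2}$. For $a\in B_{3/4}$ let $R\uparrow\frac14$; then $\vartheta(R)^{1/2}\le R^{-1/2}X^{1/2}\to2X^{1/2}$, so
$$r^{-1}\int_{B_r(a)}|\nabla d|^2\le9X\le9\varepsilon_1\qquad(a\in B_{3/4},\ 0<r\le\tfrac14).\tag{5.1}$$

**Step 2: two inequalities that feed each other.** From $\|f\|_4^4\le\|f\|_2\|f\|_6^3$ and Sobolev's inequality $\|f\|_{L^6(B_s)}^2\le C(\|\nabla f\|_2^2+s^{-2}\|f\|_2^2)$ with $f=\nabla d$,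
$$s\int_{B_s}|\nabla d|^4\le C\Big(s^{-1}\int_{B_s}|\nabla d|^2\Big)^{1/2}\Big(s\int_{B_s}|\nabla^2d|^2+s^{-1}\int_{B_s}|\nabla d|^2\Big)^{3/2}.\tag{5.2}$$
Next, let $\varphi$ be a cut-off for $B_{s/2}\subset B_s$ and $f=d-\bar d$, $\bar d$ the mean over $B_s$. Then $\|\nabla^2(\varphi f)\|_2=\|\Delta(\varphi f)\|_2$, $\Delta(\varphi f)=\varphi\Delta d+2\nabla\varphi\cdot\nabla d+f\Delta\varphi$, $\|f\|_{L^2(B_s)}\le Cs\|\nabla d\|_{L^2(B_s)}$, and $|\Delta d|^2=|\tau|^2+|\nabla d|^4$. So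
$$\int_{B_{s/2}}|\nabla^2d|^2\le C\int_{B_s}\big(|\tau|^2+|\nabla d|^4+s^{-2}|\nabla d|^2\big).\tag{5.3}$$
If $s\int_{B_s}|\nabla^2d|^2$ is known to be bounded, (5.2) and (5.1) make $s\int|\nabla d|^4$ small, and (5.3) then makes $s\int_{B_{s/2}}|\nabla^2d|^2$ small. What is missing is a scale, bounded below, at which the former is bounded.

**Step 3: find that scale by point picking.** For $a\in B_{3/4}$ let $\rho(a)=\frac34-|a|$ and
$$r(a)=\sup\Big\{0<r\le\rho(a)/3:\ r\int_{B_r(a)}|\nabla^2d|^2\le1\Big\}.$$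
The function $r\mapsto r\int_{B_r(a)}|\nabla^2d|^2$ is continuous and nondecreasing. As $d\in H^2(B_1)$, $r(a)\ge\min(\rho(a)/3,(1+\|\nabla^2d\|_{L^2(B_1)}^2)^{-1})$, so $M:=\sup_a\rho(a)/r(a)<\infty$. We claim $M\le12$.

Suppose $M>12$. Pick $a$ with $\rho(a)/r(a)\ge M/2>6$ and put $r=r(a)$. Then $r<\rho(a)/6$, so the upper limit $\rho(a)/3$ was not reached, and by continuity $r\int_{B_r(a)}|\nabla^2d|^2=1$. For $b\in B_r(a)$ we have $\rho(b)\ge\rho(a)-r\ge\rho(a)/2$, hence
$$r(b)\ge\frac{\rho(b)}M\ge\frac{\rho(a)}{2M}\ge\frac r4=:s,$$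
and by monotonicity $s\int_{B_s(b)}|\nabla^2d|^2\le1$. By (5.1) and (5.2), $s\int_{B_s(b)}|\nabla d|^4\le C\varepsilon_1^{1/2}$. Then (5.3), multiplied by $s$, gives $s\int_{B_{s/2}(b)}|\nabla^2d|^2\le C(\varepsilon_1+\varepsilon_1^{1/2})\le C\varepsilon_1^{1/2}$. Cover $B_r(a)$ by an absolute number of balls $B_{s/2}(b)$, $b\in B_r(a)$. We get $1=r\int_{B_r(a)}|\nabla^2d|^2\le C\varepsilon_1^{1/2}$, which is false if $\varepsilon_1$ is small. So $M\le12$.

**Step 4: make the bound linear in $X$.** For $b\in B_{1/2}$, $\rho(b)\ge\frac14$, so $r(b)\ge\frac1{48}=:s$ and $\int_{B_s(b)}|\nabla^2d|^2\le48$. With this fixed $s$, (5.2) gives $\int_{B_s(b)}|\nabla d|^4\le CX^{1/2}$, and (5.3) gives $\int_{B_{s/2}(b)}|\nabla^2d|^2\le CX^{1/2}$. Use (5.2) once more, on $B_{s/2}(b)$: $\int_{B_{s/2}(b)}|\nabla d|^4\le CX^{1/2}(X^{1/2})^{3/2}\le CX$. Then (5.3) gives $\int_{B_{s/4}(b)}|\nabla^2d|^2\le CX$. Finally cover $B_{1/2}$ by finitely many $B_{s/4}(b)$. $\square$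

## 6. Decay of $N$ in one step when $N$ and $NK$ are small

**Lemma 6.1.** There are $\theta\in(0,\frac18)$ and $\varepsilon_0,\eta>0$ such that for every suitable weak solution on a neighborhood of $\overline{P_1}$, with all quantities centered at $0$: if $N(1)\le\varepsilon_0^2$ and $N(1)K(1)\le\eta$, then $N(\theta)\le\theta^{5/4}N(1)$.

**Step 1: set up the contradiction.** Fix $\theta$, to be chosen at the end. If no $\varepsilon_0,\eta$ work, there are solutions $(u_k,d_k,P_k)$ with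
$$N_k(1)=\varepsilon_k^2\to0,\qquad\varepsilon_k^2K_k\to0,\qquad N_k(\theta)>\theta^{5/4}\varepsilon_k^2,$$
where $K_k=K_k(1)$. Here $\varepsilon_k>0$, since $N_k(1)=0$ implies $N_k(\theta)=0$. Put $v_k=u_k/\varepsilon_k$, $g_k=\nabla d_k/\varepsilon_k$, $\sigma_k=\tau_k/\varepsilon_k$, $\pi_k=\Pi_k/\varepsilon_k$. On $P_1$, by absolute constants, $v_k$ is bounded in $L^\infty L^2\cap L^2H^1\cap L^{10/3}$, $g_k$ in $L^\infty L^2$ (norm at most $1$), $\sigma_k$ in $L^2$, $\pi_k$ in $L^{3/2}$; and $\|g_k\|_{L^4(P_1)}=\varepsilon_k^{-1}K_k^{1/4}$. Pass to weak limits $v,g,\sigma,\pi$ along a subsequence.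

**Step 2: strong convergence of $v_k$.** The aim is $v_k\to v$ in $L^q(P_1)$ for $q<\frac{10}3$. Dividing (3.2) by $\varepsilon_k$,
$$\partial_tv_k=-\varepsilon_k\operatorname{div}(v_k\otimes v_k)+\Delta v_k-\nabla\pi_k-\varepsilon_k\sigma_k\cdot g_k .$$
The right side is bounded in $L^{3/2}(-1,0;W^{-1,4/3}(B_1))$: $v_k\otimes v_k$ is bounded in $L^{5/3}$, $\nabla v_k$ in $L^2$, $\pi_k$ in $L^{3/2}$, and $\sigma_k\cdot g_k$ in $L^2L^1$, where $L^1\subset W^{-1,4/3}$ because $W^{1,4}_0\subset L^\infty$. The Aubin–Lions lemma for $H^1\subset\subset L^2\subset W^{-1,4/3}$ gives convergence in $L^2(P_1)$. Interpolate with the $L^{10/3}$ bound.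

**Step 3: good and bad times.** We separate the times at which Lemma 5.1 applies. Let
$$G_k=\{t\in(-1,0):\|\tau_k(t)\|_{L^2(B_1)}^2\le\varepsilon_1/2\},\qquad b_k=(-1,0)\setminus G_k .$$
Since $\iint_{P_1}|\tau_k|^2\le\varepsilon_k^2$, Chebyshev gives $|b_k|\le2\varepsilon_k^2/\varepsilon_1$, so
$$\int_{b_k}\int_{B_1}|g_k|^2\le C\varepsilon_k^2.\tag{6.1}$$
For large $k$, $\varepsilon_k^2\le\varepsilon_1/2$. For a.e. $t\in G_k$, $d_k(t)\in H^2(B_1)$ and $\int_{B_1}(|\nabla d_k|^2+|\tau_k|^2)\le\varepsilon_1$, so Lemma 5.1, divided by $\varepsilon_k^2$, gives $\|g_k(t)\|^2_{H^1(B_{1/2})}\le C(\|g_k(t)\|^2_{L^2(B_1)}+\|\sigma_k(t)\|^2_{L^2(B_1)})$. Integrating, and using $\int_{B_{1/2}}|g|^{10/3}\le C\|g\|_{L^2}^{4/3}\|g\|_{H^1}^2$,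
$$\int_{G_k}\|g_k\|^2_{H^1(B_{1/2})}dt\le C,\qquad\int_{G_k}\int_{B_{1/2}}|g_k|^{10/3}\le C.\tag{6.2}$$

**Step 4: strong convergence of $g_k$.** The aim is $g_k\to g$ in $L^2(B_{1/2}\times(-1,0))$, although $\nabla g_k$ is bounded only on good times. The gradient of (3.2)$_2$ gives $\partial_tg_k=\nabla(\sigma_k-\varepsilon_kv_k\cdot g_k)$, bounded in $L^2(-1,0;W^{-1,3/2}(B_1))$, since $v_k$ is bounded in $L^2L^6$ and $g_k$ in $L^\infty L^2$. So $g_k$ has a representative in $C([-1,0];W^{-1,3/2}(B_1))$ that is uniformly Hölder continuous of exponent $\frac12$. Every $g_k(t)$ is a limit in $W^{-1,3/2}$ of $g_k(t_j)$ with $\|g_k(t_j)\|_{L^2(B_1)}\le1$; by weak lower semicontinuity $\|g_k(t)\|_{L^2(B_1)}\le1$ for every $t$. As $L^2(B_1)\subset\subset W^{-1,3/2}(B_1)$, Arzelà–Ascoli gives, along a subsequence, $g_k\to g$ in $C([-1,0];W^{-1,3/2}(B_1))$.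

By Ehrling's lemma, for every $\delta>0$, $\|f\|_{L^2(B_{1/2})}\le\delta\|f\|_{H^1(B_{1/2})}+C_\delta\|f\|_{W^{-1,3/2}(B_{1/2})}$. Apply this to $g_k-g_l$ at times in $G_k\cap G_l$ and use (6.2). The remaining times $b_k\cup b_l$ have measure at most $C(\varepsilon_k^2+\varepsilon_l^2)$, and there we use the $L^\infty L^2$ bound. Thus
$$\int_{-1}^0\|g_k-g_l\|^2_{L^2(B_{1/2})}dt\le C\delta^2+C_\delta\,o(1)+C(\varepsilon_k^2+\varepsilon_l^2)\qquad(k,l\to\infty),$$
so $g_k$ is a Cauchy sequence in $L^2(B_{1/2}\times(-1,0))$.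

**Step 5: the limit is linear and bounded.** From the definition of $\tau_k$, $\sigma_k=\operatorname{div}g_k+\varepsilon_k|g_k|^2d_k$ with $|g_k|^2$ bounded in $L^\infty L^1$, so $\sigma=\operatorname{div}g$. Also $\varepsilon_kv_k\cdot g_k\to0$ in $L^1$. Hence $\partial_tg=\nabla\operatorname{div}g=\Delta g$, because $g$ is curl-free as a limit of gradients. Likewise $\varepsilon_kv_k\otimes v_k\to0$ and $\varepsilon_k\sigma_k\cdot g_k\to0$ in $L^1$, so in $B_1\times(-1,0)$
$$\partial_tv-\Delta v+\nabla\pi=0,\qquad\operatorname{div}v=0,\qquad\Delta\pi=0 .$$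
By (F2), $|g|\le C$ on $P_{1/2}$. By (F1), $\|\nabla\pi\|_{L^{3/2}_tL^\infty_x(B_{3/4})}\le C$. By (F3), $W=-\int_{-9/16}^te^{(t-s)\Delta}(1_{B_{3/4}}\nabla\pi)(s)\,ds$ is bounded by $C$, and $v-W$ is caloric in $P_{3/4}$ and bounded in $L^2$. By (F2) again,
$$|v|+|g|\le C\quad\text{a.e. on }P_{1/2}.\tag{6.3}$$

**Step 6: the pressure part of $N_k(\theta)$.** We split $\pi_k$ into a part that vanishes in the limit and a part harmonic in $x$. With $\chi=1_{B_{1/2}}$ let
$$\pi_k'=\varepsilon_k(-\Delta)^{-1}\partial_i\partial_j(\chi v_{k,i}v_{k,j})+\varepsilon_k(-\Delta)^{-1}\partial_i(\chi\sigma_k\cdot g_{k,i}),\qquad h_k=\pi_k-\pi_k'.$$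
By (3.3) divided by $\varepsilon_k$, $h_k(t)$ is harmonic in $B_{1/2}$ for a.e. $t$. The first part of $\pi_k'$ is $O(\varepsilon_k)$ in $L^{3/2}$ by Calderón–Zygmund, as $v_k$ is bounded in $L^3$. For the second, $(-\Delta)^{-1}\partial_i:L^{6/5}\to L^2$ by Hardy–Littlewood–Sobolev, so by Hölder in $x$ ($\frac56=\frac12+\frac13$) and in $t$ ($\frac23=\frac12+\frac16$) its $L^{3/2}_tL^2_x$ norm is at most $C\varepsilon_k\|\sigma_k\|_{L^2L^2}\|g_k\|_{L^6_tL^3_x}$. Since $\|g\|_{L^3}\le\|g\|_{L^2}^{1/3}\|g\|_{L^4}^{2/3}$,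
$$\|g_k\|_{L^6L^3}^6\le\int\|g_k\|_{L^2}^2\|g_k\|_{L^4}^4\,dt\le\varepsilon_k^{-4}K_k .$$
So the second part is at most $C\varepsilon_k(\varepsilon_k^{-4}K_k)^{1/6}=C(\varepsilon_k^2K_k)^{1/6}\to0$. This is the first use of the product condition. Hence $\pi_k'\to0$ in $L^{3/2}(B_{1/2}\times(-1,0))$, and for large $k$, $h_k$ is bounded there by an absolute constant, with $\sup_{B_{1/4}}|h_k(t)|\le C\|h_k(t)\|_{L^{3/2}(B_{1/2})}$. Since $\theta<\frac14$, $\iint_{P_\theta}|h_k|^{3/2}\le C\theta^3$, and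
$$\limsup_k\Big(\theta^{-2}\iint_{P_\theta}|\pi_k|^{3/2}\Big)^{4/3}\le C(\theta^{-2}\theta^3)^{4/3}=C\theta^{4/3}.\tag{6.4}$$

**Step 7: the energy part of $N_k(\theta)$.** Use (3.4) with a cut-off $\phi$ equal to $1$ on $P_\theta$ and vanishing (for $t\le0$) outside $P_{2\theta}$ and near its bottom and lateral boundary, $|\nabla\phi|\le C\theta^{-1}$, $|\nabla^2\phi|+|\phi_t|\le C\theta^{-2}$. Recall $2\theta<\frac14$. After division by $\theta\varepsilon_k^2$, the non-pressure part of $N_k(\theta)/\varepsilon_k^2$ is at most $C(I_1+I_2+I_3+I_4)$ with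
$$I_1=\theta^{-3}\iint_{P_{2\theta}}(|v_k|^2+|g_k|^2),\quad I_2=\theta^{-2}\varepsilon_k\iint_{P_{2\theta}}|v_k|^3,\quad I_3=\theta^{-2}\iint_{P_{2\theta}}|\pi_k||v_k|,\quad I_4=\theta^{-2}\varepsilon_k\iint_{P_{2\theta}}|v_k||g_k|^2 .$$

By Steps 2 and 4 and (6.3), $I_1\to\theta^{-3}\iint_{P_{2\theta}}(|v|^2+|g|^2)\le C\theta^2$. Clearly $I_2\to0$.

For $I_3$: $\pi_k'\to0$ in $L^{3/2}$, $h_k$ is bounded in $L^{3/2}$ on $B_{1/2}\times(-1,0)$ and $v_k\to v$ in $L^3$, so
$$I_3\le o(1)+\theta^{-2}\iint_{P_{2\theta}}|h_k||v|\le o(1)+C\theta^{-2}\theta^3\int_{-4\theta^2}^0\sup_{B_{2\theta}}|h_k|\,dt\le o(1)+C\theta(\theta^2)^{1/3}=o(1)+C\theta^{5/3}.$$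

$I_4$ is the term (4.1) at which the first plan stopped. Over $G_k$ it is $O(\varepsilon_k)$ for fixed $\theta$, by Hölder, (6.2) and $\frac3{10}+\frac6{10}<1$. Over $b_k$, by Hölder ($\frac3{10}+\frac7{10}=1$), the interpolation $\|g\|_{L^{20/7}}\le\|g\|_{L^2}^{2/5}\|g\|_{L^4}^{3/5}$ in space-time, and (6.1),
$$\varepsilon_k\|v_k\|_{L^{10/3}}\|g_k\|^2_{L^{20/7}(b_k\times B_{1/2})}\le C\varepsilon_k\cdot\varepsilon_k^{4/5}\cdot\big(\varepsilon_k^{-1}K_k^{1/4}\big)^{6/5}=C(\varepsilon_k^2K_k)^{3/10}\to0 .$$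
The shortness of the bad times pays for the lack of control on them, at the price $\varepsilon_k^2K_k\to0$.

**Step 8: choose $\theta$.** Altogether $\limsup_kN_k(\theta)/\varepsilon_k^2\le C_*(\theta^2+\theta^{5/3}+\theta^{4/3})\le3C_*\theta^{4/3}$ with $C_*$ independent of $\theta$. Choose $\theta<\frac18$ with $3C_*\theta^{4/3}<\frac12\theta^{5/4}$. This contradicts $N_k(\theta)>\theta^{5/4}\varepsilon_k^2$. $\square$

## 7. Iteration, and boundedness from Morrey decay

**Proposition 7.1.** There are absolute $\varepsilon_2,\eta_2>0$ such that if $\overline{P_R(z)}\subset\mathcal O$, $N(z,R)\le\varepsilon_2$ and $N(z,R)K(z,R)\le\eta_2$, then $u,\nabla d\in L^\infty(P_{R/2}(z))$.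

By scaling take $z=0$, $R=1$. Let $\varepsilon_2=\varepsilon_0^2/64$ and $\eta_2=\eta/256$.

**Step 1: iterate at every point of $P_{3/4}$.** For $z\in P_{3/4}$ we have $P_{1/4}(z)\subset P_1$. Passing from $P_1$ to $P_{1/4}(z)$ costs in $N$ the factors $4$, $4$ and $16^{4/3}<64$, so $N(z,\frac14)\le64N(0,1)\le\varepsilon_0^2$; also $K(z,\frac14)\le4K(0,1)$, so $(NK)(z,\frac14)\le256(NK)(0,1)\le\eta$. By (4.2) and the rescaled Lemma 6.1, inductively,
$$N(z,\theta^j/4)\le\theta^{5j/4}N(z,\tfrac14),\qquad(NK)(z,\theta^j/4)\le\theta^{j/4}(NK)(z,\tfrac14)\le\eta,$$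
so that the hypotheses of Lemma 6.1 hold again at each step. If $\theta^{j+1}/4\le r\le\theta^j/4$, then $N(z,r)\le\theta^{-8/3}N(z,\theta^j/4)$ and $\theta^j\le4r/\theta$. Hence $N(z,r)\le Cr^{5/4}$ for all $r\le\frac14$. Bounding the time integral by $r^2$ times the essential supremum,
$$\iint_{P_r(z)}(|u|^2+|\nabla d|^2)\le r^3N(z,r)\le Cr^{17/4}\qquad(z\in P_{3/4},\ 0<r\le\tfrac14).\tag{7.1}$$
The exponent exceeds $4$, and this is exactly what the next step needs.

**Step 2: a potential estimate.** Let $\mathcal K$ be a kernel with $|\mathcal K(x,t)|\le C(|x|+\sqrt t)^{-4}$ for $t>0$ and $\mathcal K=0$ for $t\le0$. Let $m\ge0$ be integrable on $P_{3/4}$ with $\iint_{P_r(z)\cap P_{3/4}}m\le Cr^{17/4}$ for $z\in P_{3/4}$, $r\le\frac14$. If $z'\notin P_\rho(z)$ has an earlier time than $z$, then $|x-x'|\ge\rho$ or $t-t'\ge\rho^2$, so $|\mathcal K(z-z')|\le C\rho^{-4}$. Summing over the shells $P_{2^{-j}}(z)\setminus P_{2^{-j-1}}(z)$, $j\ge2$, and the complement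 of $P_{1/4}(z)$,
$$|\mathcal K|*(1_{P_{3/4}}m)\le C\sum_{j\ge2}2^{4j}2^{-17j/4}+C\|m\|_{L^1}\le C\quad\text{on }P_{3/4}.\tag{7.2}$$
Here $C$ may depend on the solution, through $\|m\|_{L^1}$.

**Step 3: $\nabla d$ is bounded.** By (1.2), $\partial_td-\Delta d=f:=|\nabla d|^2d-u\cdot\nabla d$, with $|f|\le2(|u|^2+|\nabla d|^2)$. Since $|\nabla\Gamma|\le C(|x|+\sqrt t)^{-4}$, (7.1) and (7.2) show that $\nabla(\Gamma*(1_{P_{3/4}}f))$ is bounded on $P_{3/4}$. The function $d-\Gamma*(1_{P_{3/4}}f)$ is caloric in $P_{3/4}$ and integrable, so its gradient is bounded in $P_{1/2}$ by (F2).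

**Step 4: the Oseen kernel.** To treat $u$ in the same way we need a kernel that absorbs the pressure. For $t>0$ let
$$\mathsf O_{il}=\delta_{il}\Gamma+\partial_i\partial_l\psi,\qquad\psi(\cdot,t)=(-\Delta)^{-1}\Gamma(\cdot,t)=\frac1{4\pi|x|}\operatorname{erf}\Big(\frac{|x|}{2\sqrt t}\Big),$$
and $\mathsf O=0$ for $t\le0$. This is the kernel of $\mathbb Pe^{t\Delta}$, where $\mathbb P$ is the Leray projection, with symbol $\delta_{il}-\xi_i\xi_l|\xi|^{-2}$. At $t=1$, $\psi$ is smooth, and for $|x|\ge1$ it equals $\frac1{4\pi|x|}$ up to a term with Gaussian decay together with all its derivatives; third derivatives of $|x|^{-1}$ are $O(|x|^{-4})$. So $|\nabla\mathsf O(x,1)|\le C(1+|x|)^{-4}$. As $\mathsf O(x,t)=t^{-3/2}\mathsf O(x/\sqrt t,1)$,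
$$|\nabla\mathsf O|\le C(|x|+\sqrt t)^{-4},\qquad\|\nabla\mathsf O(t)\|_{L^1(\mathbb R^3)}\le Ct^{-1/2}.$$

**Step 5: $u$ is bounded.** Let $F=u\otimes u+\nabla d\odot\nabla d$, which lies in $L^{5/3}(P_{3/4})$ since $u,\nabla d\in L^{10/3}_{loc}$. By (7.1) and (7.2), $V_i:=-\partial_j\mathsf O_{il}*(1_{P_{3/4}}F_{lj})$ is bounded on $P_{3/4}$. We claim
$$\partial_tV-\Delta V+\nabla q=-\operatorname{div}(1_{P_{3/4}}F),\qquad q=(-\Delta)^{-1}\partial_i\partial_j(1_{P_{3/4}}F_{ij})\in L^{5/3}.$$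
For smooth compactly supported $F$ in place of $1_{P_{3/4}}F$, this is Duhamel's formula for $\partial_tV-\Delta V=-\mathbb P\operatorname{div}F$, because $\mathbb P\operatorname{div}F=\operatorname{div}F+\nabla q$. The general case follows by approximation in $L^{5/3}$, using $\|\nabla\mathsf O(t)\|_{L^1}\le Ct^{-1/2}$ for $V$ and Calderón–Zygmund for $q$.

By (1.1), $w=u-V$ satisfies $\partial_tw-\Delta w=-\nabla H$ in $P_{3/4}$ with $H=P-q\in L^{3/2}$, and $\Delta H=0$ there by (3.3). By (F1), $\nabla H\in L^{3/2}_tL^\infty_x(B_{5/8})$. By (F3), $W=-\int_{-25/64}^te^{(t-s)\Delta}(1_{B_{5/8}}\nabla H)(s)\,ds$ is bounded, and $w-W$ is caloric in $P_{5/8}$ and integrable. By (F2), $w$, and hence $u=w+V$, is bounded on $P_{1/2}$. $\square$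

## 8. From small $\nabla u$ and $\nabla d$ to small $N$: proof of Proposition 2.2

Proposition 7.1 asks for $N$ small at one scale, and Proposition 2.2 offers $\frac1r\iint_{Q_r}(|\nabla u|^2+|\nabla d|^4)$ small at all small scales. We must bring down the remaining parts of $N$: the energy suprema, $\tau$ and the pressure. Write $z=(x_0,t_0)$ and work on the nested cylinders $Q_r=Q_r(z)=B_r(x_0)\times I_r$, $I_r=(t_0-\frac78r^2,t_0+\frac18r^2]$. In this section, all as functions of $r$, put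
$$A=\operatorname*{ess\,sup}_{I_r}\tfrac1r\!\int_{B_r}\!|u|^2,\quad A'=\operatorname*{ess\,sup}_{I_r}\tfrac1r\!\int_{B_r}\!|\nabla d|^2,\quad e=\tfrac1r\!\iint_{Q_r}\!|\nabla u|^2,\quad K=\tfrac1r\!\iint_{Q_r}\!|\nabla d|^4,$$
$$Y=\tfrac1{r^2}\iint_{Q_r}|u|^3,\quad D=\tfrac1{r^2}\iint_{Q_r}|P|^{3/2},\quad G=\tfrac1{r^2}\iint_{Q_r}|u-\bar u_r|^3,\quad\bar u_r(t)=\frac1{|B_r|}\int_{B_r}u(t).$$
Let $\varepsilon=\varepsilon_*\le1$, and let $r_0$ be such that $\overline{Q_{r_0}}\subset\mathcal O$ and $e(r)+K(r)\le\varepsilon$ for $r\le r_0$. Let $\lambda\le\frac14$, $r\le r_0$, $s=2\lambda r$; $c_\lambda$ denotes constants depending only on $\lambda$. By Hölder,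
$$\frac1{r^2}\iint_{Q_r}|\nabla d|^3\le c\,r^{-2}(rK)^{3/4}r^{5/4}=cK(r)^{3/4}.\tag{8.1}$$

**Step 1: the oscillation of $u$.** By interpolation and the Sobolev–Poincaré inequality, $\|u-\bar u_r\|^3_{L^3(B_r)}\le c\|u\|_{L^2(B_r)}^{3/2}\|\nabla u\|_{L^2(B_r)}^{3/2}$. Integrating in time, $G(r)\le cr^{-2}(rA)^{3/4}(re)^{3/4}(r^2)^{1/4}$, that is,
$$G(r)\le cA(r)^{3/4}e(r)^{3/4}.\tag{8.2}$$

**Step 2: the cubic quantity at the smaller scale.** Since $|\bar u_r|^2\le cr^{-2}A(r)$, the mean contributes to $Y(s)$ at most $cs^{-2}\cdot s^3\cdot s^2\,(r^{-2}A(r))^{3/2}=c\lambda^3A(r)^{3/2}$. So $Y(s)\le c_\lambda G(r)+c\lambda^3A(r)^{3/2}$, and by (8.2) and Young's inequality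
$$Y(s)^{2/3}\le c_\lambda A(r)^{1/2}\varepsilon^{1/2}+c\lambda^2A(r)\le c\lambda A(r)+c_\lambda\varepsilon.\tag{8.3}$$

**Step 3: the pressure at the smaller scale.** In (3.3) we may replace $u_iu_j$ by $(u-\bar u_r)_i(u-\bar u_r)_j$, because $\bar u_r$ depends only on $t$ and $\operatorname{div}u=0$. Split $P=P_1+h$ with
$$P_1=(-\Delta)^{-1}\partial_i\partial_j\big(1_{B_r}[(u-\bar u_r)_i(u-\bar u_r)_j+\partial_id\cdot\partial_jd]\big)$$
and $h(t)$ harmonic in $B_r$. By Calderón–Zygmund and (8.1), $r^{-2}\iint_{Q_r}|P_1|^{3/2}\le c(G(r)+K(r)^{3/4})$. By the mean value property $\int_{B_\varrho}|h|^{3/2}\le c(\varrho/r)^3\int_{B_r}|h|^{3/2}$ for $\varrho\le r/2$. So for $\varrho\in\{\lambda r,2\lambda r\}$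
$$D(\varrho)\le c\lambda D(r)+c_\lambda\big(G(r)+K(r)^{3/4}\big).$$
Raising this to the power $\frac43$ and using $G^{4/3}\le cAe$,
$$D(\varrho)^{4/3}\le c\lambda D(r)^{4/3}+c_\lambda\varepsilon A(r)+c_\lambda\varepsilon.\tag{8.4}$$

**Step 4: the energy inequality between $Q_s$ and $Q_{\lambda r}$.** Use (3.4) with a cut-off equal to $1$ on $Q_{\lambda r}$ and vanishing near the bottom and lateral boundary of $Q_s$, for times in $I_{\lambda r}$, with the derivative bounds appropriate to the scale $\lambda r$. Write $(|u|^2+2\Pi)u=(|u|^2+|\nabla d|^2+2P)u$. As $\int u\cdot\nabla\phi\,dx=0$ for a.e. $t$, replace $|u|^2u\cdot\nabla\phi$ by $(|u|^2-m(t))u\cdot\nabla\phi$, $m$ the mean of $|u|^2$ over $B_s$; by the Sobolev–Poincaré inequality $W^{1,1}\to L^{3/2}$, $\||u|^2-m\|_{L^{3/2}(B_s)}\le c\|u\|_{L^2(B_s)}\|\nabla u\|_{L^2(B_s)}$. Divide by $\lambda r$ and apply Hölder term by term, all over $Q_s$: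
$$s^{-3}\iint|u|^2\le cY^{2/3},\qquad s^{-3}\iint|\nabla d|^2\le cK^{1/2},\qquad s^{-2}\iint|P||u|\le D^{2/3}Y^{1/3},$$
$$s^{-2}\iint|u||\nabla d|^2\le s^{-2}(s^2Y)^{1/3}\Big(\iint|\nabla d|^3\Big)^{2/3}\le cK^{1/2}Y^{1/3},$$
$$s^{-2}\iint\big||u|^2-m\big||u|\le cs^{-2}(sA)^{1/2}(se)^{1/2}(s^2Y)^{1/3}(s^2)^{1/6}=cA^{1/2}e^{1/2}Y^{1/3}.$$
Therefore
$$A(\lambda r)+A'(\lambda r)+\tfrac1{\lambda r}\iint_{Q_{\lambda r}}(|\nabla u|^2+|\tau|^2)\le c\big[Y^{2/3}+K^{1/2}+A^{1/2}e^{1/2}Y^{1/3}+K^{1/2}Y^{1/3}+D^{2/3}Y^{1/3}\big](s).$$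
Now $e(s),K(s)\le\varepsilon$ and $A(s)\le(2\lambda)^{-1}A(r)$. By Young's inequality the right side is at most
$$cY(s)^{2/3}+cD(s)^{4/3}+c_\lambda\varepsilon A(r)+c\varepsilon^{1/2}.\tag{8.5}$$

**Step 5: iterate.** Let $\Psi(r)=A(r)+A'(r)+\frac1r\iint_{Q_r}(|\nabla u|^2+|\tau|^2)+D(r)^{4/3}<\infty$. Combining (8.3), (8.4) with $\varrho=\lambda r$ and $\varrho=2\lambda r$, and (8.5),
$$\Psi(\lambda r)\le(c\lambda+c_\lambda\varepsilon)\Psi(r)+c_\lambda\varepsilon^{1/2}\qquad(r\le r_0).$$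
Fix $\lambda$ with $c\lambda\le\frac14$ and require $c_\lambda\varepsilon\le\frac14$. Then $\Psi(\lambda^jr_0)\le2^{-j}\Psi(r_0)+2c_\lambda\varepsilon^{1/2}$, so for some $r=\lambda^jr_0$ we have $\Psi(r)\le3c_\lambda\varepsilon^{1/2}$.

**Step 6: apply Proposition 7.1.** Let $z'=(x_0,t_0+r^2/8)$, so that $Q_r(z)=P_r(z')$. Since $|\Pi|\le|P|+\frac12|\nabla d|^2$ and $(r^{-2}\iint_{Q_r}|\nabla d|^3)^{4/3}\le cK(r)$ by (8.1),
$$N(z',r)\le c(\Psi(r)+K(r))\le C\varepsilon_*^{1/2},\qquad N(z',r)K(z',r)\le C\varepsilon_*^{3/2}.$$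
Choose $\varepsilon_*$ small enough that these are at most $\varepsilon_2$ and $\eta_2$. Proposition 7.1 shows that $u,\nabla d$ are bounded on
$$P_{r/2}(z')=B_{r/2}(x_0)\times\big(t_0-\tfrac{r^2}8,t_0+\tfrac{r^2}8\big],$$
which contains a neighborhood of $z$. This proves Proposition 2.2, and with Section 2 it completes the proof of Theorem 2.1. $\square$
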